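# A nontrivial third rational homotopy group for moduli spaces of nonnegatively curved metrics on simply connected manifolds

## 1. A loop of metrics on $S^3\times S^3$

Let $S^3$ be the group of unit quaternions with a bi-invariant metric $\langle\,,\rangle$. For $0<s<1$ give $S^3\times S^3\times S^3$, with points $(x,y,c)$, the product metric
$$s^{-1}\langle\,,\rangle\;+\;(1-s)^{-1}\langle\,,\rangle\;+\;\langle\,,\rangle .$$
It has nonnegative sectional curvature. The group $S^3$ acts freely and isometrically by $k\cdot(x,y,c)=(xk^{-1},\,ky,\,ck^{-1})$, and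
$$F(x,y,c)=(xy,\;cx^{-1})$$
is invariant and identifies the quotient with $S^3\times S^3$. Let $g_s$ be the metric on $S^3\times S^3$ that makes $F$ a Riemannian submersion. By O'Neill's formula $\sec(g_s)\ge 0$.

We compute the dual metric on covectors, the *cometric*. A Riemannian submersion satisfies $|\xi|^2=|(dF)^*\xi|^2$, and the cometric of $\ell^{-1}\langle\,,\rangle$ is $\ell$ times that of $\langle\,,\rangle$. At the point $(1,y,c)$ over $(y,c)$,
$$F(e^{tX},\,e^{tY}y,\,ce^{tZ})=(e^{tX}e^{tY}y,\;ce^{tZ}e^{-tX}),$$
so if we trivialize the first factor of the target by right translations and the second by left translations, $dF(X,Y,Z)=(X+Y,\;Z-X)$. For a covector $\xi=(\alpha,\beta)$ we get $(dF)^*\xi=(\alpha-\beta,\;\alpha,\;\beta)$ and hence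
$$|\xi|^2_{g_s}=s\,|\alpha-\beta|^2+(1-s)\,|\alpha|^2+|\beta|^2 .\tag{1}$$

The formula makes sense for $s=0$ and $s=1$. At $s=0$ it is the product metric $g_0$. At $s=1$ it reads $|\alpha-\beta|^2+|\beta|^2$. This is the cometric of $\varphi^*g_0$ for the diffeomorphism $\varphi(y,c)=(y,cy)$: in the same trivializations $d\varphi(X,Z)=(X,\mathrm{Ad}_{y}^{-1}(Z+X))$, so $(\alpha,\beta)$ is the pull-back of a covector $(\alpha',\beta')$ with $|\beta'|=|\beta|$ and $\alpha'=\alpha-\beta$. So $g_1=\varphi^*g_0\neq g_0$. The path $g_s$ does not close up in the space of metrics, but it closes up when isometric metrics are identified. On $H^3(S^3\times S^3;\mathbb Z)=\mathbb Za\oplus\mathbb Zb$ the closing diffeomorphism acts by a shear, $\varphi^*a=a$ and $\varphi^*b=a+b$.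

The same loop is also contractible once isometric metrics are identified. The map $(x,y,c)\mapsto(y^{-1},x^{-1},c)$ commutes with the action of $k$ and exchanges the roles of $s$ and $1-s$. So $g_s$ and $g_{1-s}$ are isometric, and the loop runs forward to $s=\frac12$ and then back along itself.

If $S^3$ is replaced by the circle group, everything becomes linear. Then $g_s$ is a flat metric on $T^2$, harmonic $1$-forms have constant coefficients, and the squared $L^2$-norm of the harmonic form in the class $(\xi,\eta)\in H^1(T^2;\mathbb R)$ is the volume times $s(\xi-\eta)^2+(1-s)\xi^2+\eta^2$. As $s$ runs from $0$ to $1$ this quadratic form moves, up to scale, from $\xi^2+\eta^2$ to its sheared copy $(\xi-\eta)^2+\eta^2$.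

So nonnegatively curved metrics on a simply connected manifold can be moved around in a way that shears the lattice $H^3$, and the elementary loops that do this contract. We ask whether such loops fit together to a family with higher homotopy, on a simply connected manifold.

## 2. Moduli spaces of nonnegatively curved metrics and the statement

**Definition 2.1.** For a closed smooth manifold $M$ let $\mathcal R_{\sec\ge0}(M)$ be the space of Riemannian metrics with $\sec\ge0$, with the topology of smooth convergence on compact subsets. The *moduli space* is $\mathcal M_{\sec\ge0}(M)=\mathcal R_{\sec\ge0}(M)/\mathrm{Diff}(M)$ with the quotient topology, where diffeomorphisms act by pull-back. We write $\mathcal M(M)$ for the moduli space of all Riemannian metrics.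

In Section 1, $s\mapsto[g_s]$ is a null-homotopic loop in $\mathcal M_{\sec\ge0}(S^3\times S^3)$. Moduli spaces need not be path-connected, so the group $\pi_3(\mathcal M_{\sec\ge0}(M),x)\otimes\mathbb Q$ depends on the path component of $x$. It is called nontrivial if it is non-zero for some $x$.

Corollary 2 of "Moduli Spaces of Nonnegatively Curved Metrics on Closed Manifolds and RCD spaces" says that in every dimension $n\ge4$, $n\ne5$, there are closed manifolds $M^n$ for which the third rational cohomology group and the third rational homotopy group of $\mathcal M_{\sec\ge0}(M^n)$ are nontrivial. The examples are products of simply connected round spheres with a flat four-torus, so they can all be chosen with fundamental group $\mathbb Z^4$. The question is whether there is a simply connected closed smooth manifold $M$ with $\mathcal M_{\sec\ge0}(M)\ne\emptyset$ and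

1. (i) $H^3(\mathcal M_{\sec\ge0}(M);\mathbb Q)\neq0$, and
2. (ii) $\pi_3(\mathcal M_{\sec\ge0}(M),x)\otimes\mathbb Q\ne0$ for some $x$.

The answer is yes. Homology and cohomology are singular throughout. The setting is as follows. Let $A\subset B\subset C$ be one of the chains
$$SU(2)\subset SU(3)\subset G_2\quad(m:=2),\qquad SU(2)\subset SU(3)\subset SU(4)\quad(m:=3)$$
with the standard inclusions, and $M=A\times B\times C$. Let $N$ be a point or a closed simply connected manifold with a metric $g_N$ of $\sec\ge0$ and with $H^3(N;\mathbb Z)=0$. Put $Y=M\times N$. Fix a bi-invariant metric $\langle\,,\rangle$ on $C$; its restrictions $g_A,g_B$ are bi-invariant on $A,B$; put $g_C=\langle\,,\rangle$ and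
$$x_0=[g_A\times g_B\times g_C\times g_N]\in\mathcal M_{\sec\ge0}(Y).$$

**Theorem 2.2.** There is an element of $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)$ whose images in $H_3(\mathcal M_{\sec\ge0}(Y);\mathbb Q)$ and in $H_3(\mathcal M(Y);\mathbb Q)$ are non-zero. Hence $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)\otimes\mathbb Q\ne0$ and $H^3(\mathcal M_{\sec\ge0}(Y);\mathbb Q)=\mathrm{Hom}(H_3(\mathcal M_{\sec\ge0}(Y);\mathbb Q),\mathbb Q)\ne0$. The same two conclusions hold for $\mathcal S/\mathrm{Diff}(Y)$ for every $\mathrm{Diff}(Y)$-invariant space of metrics $\mathcal S\supset\mathcal R_{\sec\ge0}(Y)$.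

**Corollary 2.3.** In every dimension $n\ge25$ there is a simply connected closed manifold satisfying (i) and (ii). For example $SU(2)\times SU(3)\times G_2$ (dimension 25) and $SU(2)\times SU(3)\times SU(4)$ (dimension 26) satisfy them.

Nothing here claims that 25 is the smallest possible dimension.

**Facts about the groups.** Since $SU(3)/SU(2)=S^5$, $G_2/SU(3)=S^6$ and $SU(4)/SU(3)=S^7$, the inclusions induce isomorphisms on $\pi_3=\mathbb Z$. All four groups are $2$-connected, so $H^3(C;\mathbb Z)=\mathbb Zu$, and $u$ restricts to generators of $H^3(B;\mathbb Z)$ and $H^3(A;\mathbb Z)$. By $2$-connectedness $H^3(C\times C;\mathbb Z)=H^3(C;\mathbb Z)\oplus H^3(C;\mathbb Z)$, so multiplication pulls $u$ back to the sum of the two copies of $u$. Thus a pointwise product of maps into $C$ pulls $u$ back to the sum of the pull-backs, and inversion sends $u$ to $-u$. We call this the *primitivity* of $u$.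

Since $M$ is $2$-connected and $H^3(N;\mathbb Z)=0$, Künneth gives
$$L:=H^3(Y;\mathbb Z)=H^3(M;\mathbb Z)=\mathbb Z^3 .$$
The possible torsion terms are $\mathrm{Tor}(H^i(M),H^j(N))$ with $i+j=4$. They vanish, because $H^0(M)$, $H^3(M)$ and $H^0(N)$ are free and $H^1(M)=H^2(M)=0$. The basis of $L$ is $a_3,b_3,c_3$, the pull-backs of $u|_A,u|_B,u$.

**Other textbook facts.** We use: bi-invariant metrics on compact groups have $\sec\ge0$; O'Neill's formula; the Hodge theorem; the (relative) Hurewicz theorem; the Lyndon–Hochschild–Serre spectral sequence; Steenrod operations; Illman's theorem that a smooth manifold with a smooth action of a finite group has an equivariant triangulation.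

## 3. The energy form on $H^3$ and the Heisenberg nilmanifold

To detect a family of metrics we attach to each metric a quadratic form on the lattice $L$. Let $\mathcal P$ be the cone of positive definite quadratic forms on $\mathbb R^3=L\otimes\mathbb R$ with $(e_1,e_2,e_3)=(a_3,b_3,c_3)$. Let $GL_3(\mathbb Z)$ act by $(\gamma P)(x)=P(\gamma^{-1}x)$. We write $P(x,y)$ for the bilinear form of $P$.

**Definition 3.1.** For a metric $g$ on $Y$ and $x\in L\otimes\mathbb R=H^3(Y;\mathbb R)$ let
$$P_g(x)=\inf\{\|\omega\|^2_{L^2(g)}:\ d\omega=0,\ [\omega]=x\}.$$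

By Hodge theory the infimum is attained by the harmonic representative, which depends linearly on $x$, so $P_g\in\mathcal P$. If $g_i\to g$, the $L^2$-norms of $g_i$ and $g$ are uniformly comparable with constants tending to $1$, and taking infima $P_{g_i}\to P_g$; so $g\mapsto P_g$ is continuous. Transport of structure gives $P_{\varphi^*g}(\varphi^*x)=P_g(x)$, that is,
$$P_{\varphi^*g}=\varphi^*\cdot P_g\qquad(\varphi\in\mathrm{Diff}(Y)).\tag{2}$$
So whenever a subgroup $\Gamma\subset GL_3(\mathbb Z)$ contains the image of $\mathrm{Diff}(Y)$ in $GL(L)$, we get a continuous map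
$$h:\mathcal M(Y)\to\Gamma\backslash\mathcal P,\qquad h([g])=\Gamma P_g .\tag{3}$$

For the product metric $g_A\times g_B\times g_C\times g_N$ the harmonic representatives of $a_3,b_3,c_3$ are pulled back from different factors. They are pointwise orthogonal, so $P_g$ is diagonal. The first family one would try, rescaling the factors of a product, keeps $P_g$ diagonal. The composition with $h$ then lifts to the convex set of diagonal forms and induces zero on $H_3$. The off-diagonal entries must move, as in (1), which suggests unitriangular matrices.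

Let $U\subset GL_3(\mathbb Z)$ be the group of upper triangular matrices with ones on the diagonal (the integral Heisenberg group), $U_{\mathbb R}$ its real version, and $P_d=\sum d_ix_i^2$ for $d\in\mathbb R^3_{>0}$. For $P=uP_d$ with $u\in U_{\mathbb R}$ the vectors $f_i=ue_i\in e_i+\langle e_j:j<i\rangle$ are $P$-orthogonal with $P(f_i)=d_i$. So by Gram–Schmidt
$$U_{\mathbb R}\times\mathbb R^3_{>0}\to\mathcal P,\qquad(u,d)\mapsto uP_d,\tag{4}$$
is a diffeomorphism. The numbers $d_i$ are the Gram–Schmidt square norms of $P$.

The group $GL_3(\mathbb Z)$ acts properly discontinuously on $\mathcal P$: if $P$ and $\gamma^{-1}P$ lie in a fixed compact set, then $P(\gamma e_i)=(\gamma^{-1}P)(e_i)$ is bounded, which leaves finitely many $\gamma$. Stabilizers are finite and $U$ is torsion-free, so $U$ acts freely. Since $\mathcal P$ is contractible, $U\backslash\mathcal P$ is a $K(U,1)$. By (4) it is $N_d\times\mathbb R^3_{>0}$, where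
$$N_d=U\backslash O,\qquad O=U_{\mathbb R}P_d,$$
is a closed $3$-manifold, oriented because the connected group $U_{\mathbb R}$ preserves orientations of $O$. So $H_3(U\backslash\mathcal P;\mathbb Q)=\mathbb Q$, generated by $[N_d]$.

The plan is to build a family of nonnegatively curved metrics whose energy forms represent a non-zero multiple of $[N_d]$, to make this family spherical, and to show that $[N_d]$ survives in $\Gamma\backslash\mathcal P$. The last point explains why three *different* groups are needed. Let
$$V=\{\gamma\in U:\gamma e_1=e_1,\ \gamma e_2=e_2\}\cong\mathbb Z^2,$$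
with the $e_1,e_2$-coefficients of $\gamma e_3$ as coordinates. It is normal in $U$, and $U/V\cong\mathbb Z$ via the $(1,2)$-entry. Suppose one took $M=A\times A\times C$. The diffeomorphisms $(xy,y,z)$ and $(x,yx,z)$ of $M$ act on $L$ by $a_3\mapsto a_3+b_3$ and $b_3\mapsto a_3+b_3$, respectively, fixing the other basis elements, so they generate $SL_2(\mathbb Z)$ on $\langle e_1,e_2\rangle$. The diffeomorphisms $(x,y,xz)$ and $(x,y,yz)$ generate $V$. So every $\Gamma$ allowed in (3) would contain $V\rtimes SL_2(\mathbb Z)$.

**Proposition 3.2.** If $\Gamma\supset V\rtimes SL_2(\mathbb Z)$, then $H_3(U\backslash\mathcal P;\mathbb Q)\to H_3(\Gamma\backslash\mathcal P;\mathbb Q)$ is zero.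

*Proof.* Let $D\in SL_2(\mathbb Z)$ be the shear generating a complement of $V$, so $U=V\rtimes\langle D\rangle$ and $N_d$ is a torus bundle over the circle with monodromy $D$. Since $SL_2(\mathbb Z)$ is generated by elements of orders $4$ and $6$, its abelianization has exponent dividing $12$. So $D^{12}=\prod_{i=1}^{g}[B_i,C_i]$ with $B_i,C_i\in SL_2(\mathbb Z)$. Let $\Sigma$ be the compact oriented surface of genus $g$ with one boundary circle, and let the free group $\pi_1(\Sigma)$ map to $SL_2(\mathbb Z)$ so that the boundary goes to $D^{12}$. The associated torus bundle $X\to\Sigma$ is a compact oriented $4$-manifold with $\pi_1(X)=V\rtimes\pi_1(\Sigma)$. Its boundary is the $12$-fold cyclic cover $N^{(12)}$ of $N_d$. Since $\mathcal P$ is contractible, the equivariant lift of $N^{(12)}\to U\backslash\mathcal P$ extends, cell by cell, to a map from the universal covering of $X$ to $\mathcal P$ that is equivariant along $\pi_1(X)\to V\rtimes SL_2(\mathbb Z)\subset\Gamma$. It descends to a map $X\to\Gamma\backslash\mathcal P$ that extends $N^{(12)}\to N_d\to\Gamma\backslash\mathcal P$.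 So $12[N_d]\mapsto0$. $\square$

The same argument applies if the last two groups agree, with $V'=\{\gamma\in U:\gamma e_i\in e_i+\mathbb Ze_1\ (i=2,3)\}$ and $SL_2(\mathbb Z)$ acting on $\langle e_2,e_3\rangle$. So equal factors give $\mathrm{Diff}(Y)$ too much room, and $h$ can no longer see the class. For the chains of Section 2 the factors differ, and cohomology operations tell them apart.

## 4. Steenrod operations on $SU(2)\times SU(3)\times C$ preserve a flag

Let $\Gamma\subset GL_3(\mathbb Z)$ be the group of all $\gamma$ that preserve the line $\langle e_1\rangle$ mod $2$ and the plane $\langle e_1,e_2\rangle$ mod $m$.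

**Lemma 4.1.** $\mathrm{Diff}(Y)$ acts on $L$ through $\Gamma$.

*Proof.* **Step 1: reduction to $M$.** This step moves the computation into the cohomology of $M$. For a prime $p$, $L/p$ injects into $H^3(Y;\mathbb F_p)$ as the set of reductions of integral classes, so it is $\mathrm{Diff}(Y)$-invariant. It is the image of $H^3(M;\mathbb F_p)=\mathrm{Hom}(H_3(M),\mathbb F_p)=\mathbb F_p^3$ under the projection $Y\to M$. This projection has a section, so it is injective on cohomology. Steenrod operations commute with diffeomorphisms, so their kernels on $L/p$ are invariant, and they may be computed in $M$.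

**Step 2: the line mod 2.** This step shows $\ker Sq^2|_{L/2}=\langle e_1\rangle$. We have $Sq^2a_3=0$ since $H^5(SU(2))=0$. The standard map $\Sigma\mathbb{CP}^2\to SU(3)$ is an isomorphism on $H^3$ and $H^5$, and $Sq^2$ is the suspension of $t\mapsto t^2$ on $\mathbb{CP}^2$, hence non-zero on $H^3(\Sigma\mathbb{CP}^2;\mathbb F_2)$. So $Sq^2b_3\ne0$. As $u$ restricts to a generator on $B=SU(3)$, also $Sq^2c_3\ne0$. The classes $Sq^2b_3$ and $Sq^2c_3$ lie in the different summands $H^5(B)$ and $H^5(C)$ of $H^5(M;\mathbb F_2)$. So $Sq^2(\alpha a_3+\beta b_3+\gamma c_3)=0$ only for $\beta=\gamma=0$.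

**Step 3: the plane, $C=G_2$.** This step shows $\ker Sq^3|_{L/2}=\langle e_1,e_2\rangle$. In degree $3$, $Sq^3$ is squaring, and $(\alpha a_3+\beta b_3+\gamma c_3)^2=\gamma c_3^2$ because $H^6(SU(2);\mathbb F_2)=H^6(SU(3);\mathbb F_2)=0$ and mixed terms occur twice. By Borel, $H^*(G_2;\mathbb F_2)=\mathbb F_2[x_3]/(x_3^4)\otimes\Lambda(x_5)$, so $c_3^2\ne0$.

**Step 4: the plane, $C=SU(4)$.** This step shows $\ker P^1|_{L/3}=\langle e_1,e_2\rangle$ for $P^1:H^3\to H^7$ mod $3$. It vanishes on $a_3,b_3$ since $H^7(SU(2))=H^7(SU(3))=0$ (the cohomology of $SU(3)$ lives in degrees $0,3,5,8$). The map $\Sigma\mathbb{CP}^3\to SU(4)$ is an isomorphism on $H^3$, and $P^1(\Sigma t)=\Sigma t^3\ne0$; so $P^1c_3\ne0$. $\square$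

From now on $h$ denotes the map (3) for this $\Gamma$, and also its composition with $\mathcal M_{\sec\ge0}(Y)\to\mathcal M(Y)$. Let $\mathrm B\subset GL_3(\mathbb Z)$ be the upper triangular matrices and $S$ the diagonal sign matrices, so $\mathrm B=US$ and $U\cap S=1$. Clearly $\mathrm B\subset\Gamma$. Moreover
$$b\in\mathrm B,\ w\ \text{a permutation matrix},\ bw\in\Gamma\ \Longrightarrow\ w=1 .\tag{5}$$
Indeed $w=b^{-1}(bw)\in\Gamma$ fixes the index $1$ (line mod $2$) and preserves $\{1,2\}$ (plane mod $m$).

## 5. Labelled graphs and Riemannian submersions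

Section 1 has a picture: a circle cut into two arcs, of lengths $s$ and $1-s$ and carrying $x$ and $y$, and a chord carrying $c$, with one base vertex and one vertex at which $k$ acts. We now allow general graphs and subgroups as labels.

**Definition 5.1.** A *labelled graph* is a finite connected graph $\Theta$ (loops and multiple edges allowed) with a base vertex $*$, oriented edges $e$ from $o(e)$ to $t(e)$ labelled by $G_e\in\{A,B,C\}$, and vertices $v\ne*$ labelled by $G_v\in\{A,B,C\}$, such that $G_v\subset G_e$ if $v\in e$. Put $G_*=1$. We require: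

(T) there is a spanning tree $T$, rooted at $*$, such that $G_e=G_v$ for every tree edge $e$ with child vertex $v$.

*Example.* Take two arcs labelled $A$, from $*$ to $v$ and from $v$ to $*$, a chord labelled $B$ from $*$ to $v$, and $G_v=A$. Either arc is a tree as in (T); the chord is not, since its label $B$ differs from $G_v=A$. If only edges labelled $B$ meet $v$ and $G_v=A$, condition (T) fails.

Put $\mathcal A=\prod_eG_e$ and let $\mathcal K=\prod_{v\ne*}G_v$ act on it by
$$(kx)_e=k_{o(e)}\,x_e\,k_{t(e)}^{-1},\qquad k_*=1 .$$
For $T$ as in (T), let $\tau_v(x)$ be the product of the $x_e^{\pm1}$ along the $T$-path from $*$ to $v$. If this path has edges $e_1,\dots,e_r$ with children $v_1,\dots,v_r=v$, then $G_{e_i}=G_{v_i}\subset G_{e_{i+1}}$, since $v_i\in e_{i+1}$. So $\tau_v(x)\in G_{e_r}=G_v$. Define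
$$F_T:\mathcal A\to M_T:=\prod_{e\notin T}G_e,\qquad F_T(x)_e=\tau_{o(e)}\,x_e\,\tau_{t(e)}^{-1},$$
which lies in $G_e$ because $G_{o(e)},G_{t(e)}\subset G_e$.

**Lemma 5.2.** $F_T$ is the projection of a trivial principal $\mathcal K$-bundle, with section $i_T:M_T\to\mathcal A$ given by $x_e=y_e$ for $e\notin T$ and $x_e=1$ for $e\in T$.

*Proof.* Along a path the factors $k$ cancel in pairs, so $\tau_v(kx)=\tau_v(x)k_v^{-1}$ and $F_T$ is $\mathcal K$-invariant. The map $x\mapsto(F_T(x),(\tau_v(x))_v)$ to $M_T\times\mathcal K$ is a diffeomorphism, with inverse $x_e=\tau_{o(e)}^{-1}y_e\tau_{t(e)}$, where $y_e=1$ for $e\in T$. For tree edges this says $\tau_{t(e)}=\tau_{o(e)}x_e$, which holds for either direction of $e$. The map intertwines the action of $k$ with $\tau_v\mapsto\tau_vk_v^{-1}$. Setting all $\tau_v=1$ gives $i_T$. $\square$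

**The metrics.** Given lengths $\ell_e>0$, put the metric $\ell_e^{-1}\langle\,,\rangle$ on $G_e$. Then $\mathcal A$ has $\sec\ge0$ and $\mathcal K$ acts isometrically. Let $g_{\Theta,\ell}$ be the metric on $M_T$ making $F_T$ a Riemannian submersion. By O'Neill it has $\sec\ge0$. Its cometric is
$$|\xi|^2=\sum_e\ell_e\,q_e(\xi),\qquad q_e(\xi)=|((dF_T)^*\xi)_e|^2\quad(\xi\in T^*_yM_T),\tag{6}$$
where the norms are those of $\langle\,,\rangle$ and $(dF_T)^*\xi$ is taken at $i_T(y)$. Since $\mathcal K$ acts on each $G_e$ by $\langle\,,\rangle$-isometries, every other point of the fiber over $y$ gives the same value. The functions $q_e\ge0$ are smooth and do not depend on $\ell$.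

An isomorphism of labelled metric graphs gives an equivariant isometry of the spaces $\mathcal A$, hence an isometry of the quotients; if it reverses an edge, use $x_e\mapsto x_e^{-1}$, which takes $k_{o}x_ek_{t}^{-1}$ to $k_tx_e^{-1}k_o^{-1}$.

**Change of tree.** If $T$ and $T_0$ both satisfy (T), then $M_T$ and $M_{T_0}$ are both $\mathcal A/\mathcal K$. So there is a diffeomorphism $\varphi:M_T\to M_{T_0}$, independent of $\ell$, with $F_{T_0}=\varphi F_T$. By the remark on fibers it carries each $q_e$ for $T$ to $q_e$ for $T_0$. In Section 1 the trees $\{x\}$ and $\{y\}$ give $(xy,cx^{-1})$ and $(xy,cy)$, and $\varphi(y,c)=(y,cy)$ is the shear found there.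

**Lemma 5.3.** Identify $H^3(\mathcal A;\mathbb Z)$ with the cellular chains $C_1(\Theta;\mathbb Z)$, letting $e$ correspond to the pull-back of $u|_{G_e}$. Then $F_T^*$ is an isomorphism $H^3(M_T;\mathbb Z)\to H_1(\Theta;\mathbb Z)\subset C_1(\Theta;\mathbb Z)$. It sends the generator of the factor $e\notin T$ to the fundamental cycle of $e$ with respect to $T$. For two trees, $F_{T_0}^*=F_T^*\varphi^*$.

*Proof.* The $e$-component of $F_T$, viewed in $C$, is a product of elements $x_{e'}^{\pm1}$ along the closed path that runs in $T$ from $*$ to $o(e)$, then along $e$, then in $T$ back from $t(e)$ to $*$. By primitivity it pulls $u$ back to the chain of this path, which is the fundamental cycle of $e$. By Künneth and $2$-connectedness the generators of the factors form a basis of $H^3(M_T;\mathbb Z)$, and fundamental cycles form a basis of $H_1(\Theta;\mathbb Z)$. The last formula is $F_{T_0}=\varphi F_T$. $\square$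

## 6. Edges of length zero

In (1) the values $s=0,1$ caused no trouble, although an edge had disappeared. We need this in general, since the families below make edges shrink. The danger is that a disappearing edge might change the quotient. The condition $G_{v_0}=G_{e_0}$ in the next lemma rules this out: the symmetry at one end then absorbs the edge.

**Lemma 6.1.** Let $e_0$ be a non-loop edge with an end $v_0\ne*$ such that $G_{v_0}=G_{e_0}$, and let $v_1$ be its other end. Let $\Theta/e_0$ be the contraction, with merged vertex labelled $G_{v_1}$ (the base vertex if $v_1=*$). Then $\Theta/e_0$ has admissible labels. If $T'$ satisfies (T) for $\Theta/e_0$, then $T=T'\cup e_0$ satisfies (T) for $\Theta$, $M_T=M_{T'}$, and $q_e^{\Theta,T}=q_e^{\Theta/e_0,T'}$ for $e\ne e_0$. The identifications of Lemma 5.3 agree under $H_1(\Theta)\cong H_1(\Theta/e_0)$.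

*Proof.* **Step 1: labels.** We check the inclusions at the merged vertex. For an edge $e\ni v_0$ we have $G_{v_1}\subset G_{e_0}=G_{v_0}\subset G_e$; edges at $v_1$ are unchanged.

**Step 2: condition (T).** We check the tree edges whose child is $v_0$ or $v_1$; all other conditions are unchanged. Suppose $v_0$ is the child of $e_0$ in $T$. Then $e_0$ needs $G_{e_0}=G_{v_0}$, which is given. If $v_1\ne*$, the parent edge of $v_1$ is the parent edge of the merged vertex in $T'$, and both have the required label $G_{v_1}$. Now suppose $v_1$ is the child, so $v_1\ne*$. Let $f$ be the tree edge from the parent of $v_0$ to $v_0$; it is the parent edge of the merged vertex in $T'$, so $G_f=G_{v_1}$. Then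
$$G_{v_0}\subset G_f=G_{v_1}\subset G_{e_0}=G_{v_0},$$
so all are equal and both $f$ (child $v_0$) and $e_0$ (child $v_1$) satisfy the condition.

**Step 3: comparison of $q_e$ and of $H^3$.** The trees have the same complementary edges, so $M_T=M_{T'}$. The inclusion $j:\mathcal A(\Theta/e_0)\to\mathcal A(\Theta)$ that inserts $x_{e_0}=1$ does not change products along paths, so $F_T\circ j=F_{T'}$ and $i_T=j\circ i_{T'}$. Hence $(dF_{T'})^*\xi=(dj)^*(dF_T)^*\xi$, and $(dj)^*$ drops the $e_0$-component and keeps the others. This gives the claim on $q_e$. On $H^3$, $j^*$ is the chain map that contracts $e_0$, and $F_{T'}^*=j^*F_T^*$. $\square$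

**Corollary 6.2.** Let $\Theta$ satisfy (T) with $T_0$. Let $\ell\in[0,\infty)^E$ be such that the edges of length zero can be contracted successively by Lemma 6.1, giving $\Theta'$ satisfying (T) with positive lengths. Then $\sum_e\ell_eq_e$ on $M_{T_0}$ is positive definite and is the cometric of a metric, again denoted $g_{\Theta,\ell}$, that is isometric to $g_{\Theta',\ell}$. In particular $\sec\ge0$. On the set of such $\ell$, $\ell\mapsto g_{\Theta,\ell}$ is continuous in the $C^\infty$-topology. The isometry is compatible with the identifications of $H^3$ with $H_1(\Theta)\cong H_1(\Theta')$.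

*Proof.* A tree $T'$ for $\Theta'$ gives, by repeated use of Lemma 6.1, a tree $T$ for $\Theta$ with $M_T=M_{T'}$. On it $\sum_e\ell_eq_e^{\Theta,T}=\sum_{\ell_e>0}\ell_eq_e^{\Theta',T'}$, the cometric of $g_{\Theta',\ell}$. The diffeomorphism $\varphi:M_T\to M_{T_0}$ carries each $q_e$ to $q_e$ and is compatible with $H^3$ by Lemma 5.3. Continuity holds because the cometric is linear in $\ell$. $\square$

## 7. Sliding the ends of edges: a three-dimensional complex of metrics

The loop in Section 1 slides one end of the chord once around the circle. To produce the whole group $U$ we let the chord, labelled $B$, slide with one end around a circle labelled $A$, and let an edge labelled $C$ slide around on both of them. If only one end of the $C$-edge slid and the other stayed at $*$, the parameter space would be a two-dimensional mapping torus of a wedge of two circles, with $H_3=0$: the wedge has the free fundamental group $F_2$ and contributes no torus. So we slide both ends.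

**The graphs.** For $s\in[0,1]$ let $\Theta_2(s)$ be the metric graph made of a circle of length $1$ with points $\mathrm{circ}(u)$, $u\in[0,1]$, $\mathrm{circ}(0)=\mathrm{circ}(1)=*$, and a chord of length $1$ with points $\mathrm{ch}(v)$, $\mathrm{ch}(0)=*$, $\mathrm{ch}(1)=\mathrm{circ}(s)$. For $p,q\in\Theta_2(s)$ let $\Theta(s,p,q)$ be $\Theta_2(s)$ plus an edge of length $1$ from $p$ to $q$, the *$C$-edge*. Its vertices are the distinct points among $*,\mathrm{circ}(s),p,q$. Circle edges are labelled $A$, chord edges $B$, the $C$-edge $C$; circle vertices $\ne*$ are labelled $A$, and vertices in the interior of the chord $B$. Because $A\subset B\subset C$, these labels are admissible. If we remove one circle edge, one chord edge and the $C$-edge, a spanning tree remains. In it, children on the circle are reached by circle edges (label $A$) and interior chord vertices by chord edges (label $B$), so (T) holds. Hence $M_T=A\times B\times C=M$, and $g_{\Theta(s,p,q)}$ is a metric on $M$, well defined up to isometry.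

*Example.* $\Theta(s,*,*)$ is the labelled graph of the example after Definition 5.1, with arcs of lengths $s$, $1-s$ and chord of length $1$, plus a loop labelled $C$ at $*$. Its metric is the analog of (1) on $A\times B$, times $g_C$.

**The parameter space.** Let $W=S^1_a\vee S^1_b$ with points $(a,u),(b,v)$, $u,v\in[0,1]$, endpoints identified to $*$. Let $j_s:W\to\Theta_2(s)$ go around the circle on $a$, and on $b$ go out along the chord and back to $*$ along the circle:
$$j_s(a,u)=\mathrm{circ}(u),\qquad j_s(b,v)=\begin{cases}\mathrm{ch}\big(v/(1-\tfrac s2)\big)&v\le1-\tfrac s2,\\ \mathrm{circ}(2(1-v))&v\ge1-\tfrac s2.\end{cases}$$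
At $v=1-\frac s2$ both lines give $\mathrm{circ}(s)$. Let $\sigma:W\to W$ be $\sigma(a,u)=(a,u)$, $\sigma(b,v)=(b,2v)$ for $v\le\frac12$, and $\sigma(b,v)=(a,2-2v)$ for $v\ge\frac12$. On $\pi_1(W)=F_2$ it is the automorphism $a\mapsto a$, $b\mapsto ba^{-1}$. Identify $\Theta_2(1)=\Theta_2(0)$ in the obvious way; the formulas give $j_1=j_0\circ\sigma$. Put
$$K_0=W\times W\times[0,1]\big/\big((w,w',1)\sim(\sigma w,\sigma w',0)\big),$$
a finite CW complex of dimension $3$, since $\sigma\times\sigma$ is cellular, and
$$\Phi:K_0\to\mathcal M_{\sec\ge0}(Y),\qquad\Phi(w,w',s)=[\,g_{\Theta(s,j_s(w),j_s(w'))}\times g_N\,].$$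
It is well defined, because $\Theta(1,j_1w,j_1w')\cong\Theta(0,j_0\sigma w,j_0\sigma w')$. With $k_0=(*,*,0)$, the graph at $k_0$ consists of three loops of length $1$ at $*$ and $\mathcal K=1$, so $\Phi(k_0)=x_0$.

**Proposition 7.1.** $\Phi$ is continuous.

*Proof.* **Step 1: pieces.** We cut the parameter space into closed pieces on which the combinatorial type is fixed, with edges of length zero allowed. Let $\hat W=[0,1]_a\sqcup[0,1]_b$. Since $K_0$ is a quotient of $\hat W^2\times[0,1]$, it suffices to work there. Let $x$ be the arc $\mathrm{circ}([0,s])$ and $y$ the arc $\mathrm{circ}([s,1])$. On a *piece* $Q$ we prescribe, for each of $p=j_s(w)$ and $q=j_s(w')$, one of the four closed cases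
$$(a,u),\,u\le s;\qquad(a,u),\,u\ge s;\qquad(b,v),\,v\le1-\tfrac s2;\qquad(b,v),\,v\ge1-\tfrac s2,$$
in which the point lies on $x$, on $y$, on the chord, on $x$, respectively. If $p$ and $q$ lie on the same one of $x$, $y$, chord, we also prescribe their (weak) order. The pieces form a finite closed cover. On $Q$ there is a fixed labelled graph $\Theta_Q$ with four formally distinct vertices $*,s,p,q$, labelled as above and satisfying (T) as above, and the edge lengths are continuous functions $\ge0$ on $Q$.

**Step 2: contracting the zero-length edges.** We show that at each point of $Q$ they can be contracted successively by Lemma 6.1, with result $\Theta(s,p,q)$. During the process the following form is preserved. There is a circle through $*$ of total length $1$ with edges labelled $A$ and vertices $\ne*$ labelled $A$. There is a chord of total length $1$: a path with edges labelled $B$ from $*$ to a circle vertex (possibly $*$), whose interior vertices are pairwise distinct, not on the circle, and labelled $B$. There is a $C$-edge of length $1$.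

- A circle edge of length zero is not the whole circle, so it is not a loop, and it has an end $v_0\ne*$, labelled $A$. Lemma 6.1 applies, and the merged vertex is $*$ or a circle vertex labelled $A$.
- A chord edge of length zero is not the whole chord, so it has an end $v_0$ in the interior of the chord, labelled $B$, and it is not a loop. Lemma 6.1 applies. The merged vertex keeps the label of the other end, which is $*$, a circle vertex labelled $A$, or an interior chord vertex labelled $B$.
- The $C$-edge has length $1$ and is never contracted (it may become a loop).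

When no zero-length edge is left, the graph is $\Theta(s,p,q)$ with its labels. The argument needs the total chord length to be $1$: a single edge labelled $B$ from $*$ to a vertex labelled $A$ could not be contracted by Lemma 6.1.

**Step 3: conclusion.** By Corollary 6.2, $\Phi|_Q$ is induced by a continuous map $Q\to\mathcal R_{\sec\ge0}(Y)$, namely $g_{\Theta_Q,\ell}\times g_N$ on $M_{T_0}\times N$ for a fixed tree $T_0$, with $M_{T_0}=M$. The pieces form a finite closed cover, so $\Phi$ is continuous. $\square$

## 8. Palindromic loops and spherical classes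

We now show that every class of $H_3(K_0)$ is pushed by $\Phi$ to the Hurewicz image of an element of $\pi_3$. The fundamental group of $K_0$ is infinite, but its image is trivial, for the reason seen in Section 1.

**Lemma 8.1.** A loop $\lambda:[0,1]\to X$ with $\lambda(1-r)=\lambda(r)$ (a *palindromic* loop) is null-homotopic.

*Proof.* The homotopy $(r,t)\mapsto\lambda(t\min(r,1-r))$ fixes the base point, is constant for $t=0$, and equals $\lambda$ for $t=1$ by the symmetry. $\square$

**Proposition 8.2.** For every $z\in H_3(K_0;\mathbb Z)$, the class $\Phi_*z$ is the Hurewicz image of an element of $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)$.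

*Proof.* **Step 1: $\Phi_*$ is trivial on $\pi_1$.** This lets us replace $K_0$ by a simply connected complex. The mapping torus $K_0$ of the base-point preserving map $\sigma\times\sigma$ has $\pi_1(K_0,k_0)$ generated by five loops: the $s$-loop $s\mapsto(*,*,s)$, and at $s=0$ the loops in which $w$ or $w'$ runs around $a$ or $b$ while the other point stays at $*$. The image of each is palindromic:

- $\Theta(s,*,*)\cong\Theta(1-s,*,*)$ by reflecting the circle;
- at $s=0$, reflecting the circle takes $\mathrm{circ}(u)$ to $\mathrm{circ}(1-u)$;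
- at $s=0$ the chord is a loop at $*$, and reversing it takes $\mathrm{ch}(v)$ to $\mathrm{ch}(1-v)$.

These are isomorphisms of labelled metric graphs (after exchanging the ends of the $C$-edge if necessary), so they give isometric metrics. By Lemma 8.1, $\Phi$ extends to $\bar\Phi:K\to\mathcal M_{\sec\ge0}(Y)$, where $K$ is $K_0$ with five $2$-cells attached along these loops. $K$ is simply connected.

**Step 2: $H_3(K(\pi,2);\mathbb Z)=0$ for finitely generated $\pi$.** This is needed for the Hurewicz map in degree $3$. By Künneth and $H_1=0$, the claim for two groups implies it for their product, so let $\pi$ be cyclic. For $\pi=\mathbb Z$ we have $\mathbb{CP}^\infty$. For $\pi=\mathbb Z/n$ use the Serre spectral sequence of $K(\pi,1)\to*\to K(\pi,2)$. The term $E_{3,0}=H_3(K(\pi,2))$ must disappear, and its only possible targets are $E_{1,1}=0$ and $E_{0,2}$, a quotient of $H_2(K(\mathbb Z/n,1);\mathbb Z)=0$. So $E_{3,0}=0$.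

**Step 3: $\pi_3(K)\to H_3(K;\mathbb Z)$ is onto.** Embed $K$ in $E=K(\pi_2(K),2)$ by attaching cells of dimension $\ge4$. Here $\pi_2(K)=H_2(K)$ is finitely generated. Then $\pi_i(E,K)=0$ for $i\le3$ and $\pi_4(E,K)\cong\pi_3(K)$, since $\pi_3(E)=\pi_4(E)=0$. By relative Hurewicz $\pi_4(E,K)\cong H_4(E,K)$. The sequence $H_4(E,K)\to H_3(K)\to H_3(E)=0$ is exact, so the composition $\pi_3(K)\cong\pi_4(E,K)\cong H_4(E,K)\to H_3(K)$, which is the Hurewicz map, is onto.

**Step 4: conclusion.** The image of $z$ in $H_3(K;\mathbb Z)$ is the Hurewicz image of some element of $\pi_3(K,k_0)$. Apply $\bar\Phi_*$. $\square$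

## 9. The energy forms of the family, in $H_3(U\backslash\mathcal P)$

**Proposition 9.1.** $h\circ\Phi$ factors as $K_0\xrightarrow{\ \Psi\ }U\backslash\mathcal P\to\Gamma\backslash\mathcal P$, and $\Psi_*:H_3(K_0;\mathbb Q)\to H_3(U\backslash\mathcal P;\mathbb Q)$ is non-zero.

*Proof.* **Step 1: marked energy forms.** We read the energy form in a basis of $H_1$ of the graph that is carried along with the moving edges. For $\theta=\Theta(s,p,q)$, Lemma 5.3 transports $P_{g_\theta\times g_N}$ to a quadratic form $h_\theta$ on $H_1(\theta;\mathbb R)$, independent of the tree. On a piece $Q$ the forms $h_\theta$ are a continuous family on the fixed space $H_1(\Theta_Q;\mathbb R)\cong H_1(\theta;\mathbb R)$, by Corollary 6.2 and the continuity of $g\mapsto P_g$.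

Let $\widetilde W\to W$ be the universal covering, a locally finite tree with base point $\tilde*$ and vertex set $F_2$. For $k=(\tilde w,\tilde w',s)\in K':=\widetilde W^2\times[0,1]$ over $(w,w',s)$, put $p=j_s(w)$, $q=j_s(w')$, $\theta=\Theta(s,p,q)$ and consider in $H_1(\theta;\mathbb Z)$

- $\varepsilon_1=\alpha$, the circle;
- $\varepsilon_2=\beta_s=[j_s(b)]=\text{chord}-x$;
- $\varepsilon_3=\gamma_k$, the class of the loop: image under $j_s$ of the path from $\tilde*$ to $\tilde w$, then the $C$-edge from $p$ to $q$, then the image of the path from $\tilde w'$ to $\tilde*$.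

They form a basis of $H_1(\theta;\mathbb Z)$: $\alpha,\beta_s$ is a basis of $H_1(\Theta_2(s);\mathbb Z)$, and $\gamma_k$ passes once through the $C$-edge. Define $P_k\in\mathcal P$ by $P_k(e_i,e_j)=h_\theta(\varepsilon_i,\varepsilon_j)$.

**Step 2: $k\mapsto P_k$ is continuous.** We check that the basis is locally constant as a family of chains. Take a closed cell (edge)$\times$(edge)$\times[0,1]$ of $K'$, the edges starting at vertices $g,g'\in F_2$. There
$$\gamma_k=[j_s(g)]-[j_s(g')]+\gamma^0,\qquad\gamma^0=(\text{partial path to }p)+C-(\text{partial path to }q),$$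
where $[j_s(g)]$ and $[j_s(g')]$ are fixed integral combinations of $\alpha$ and $\beta_s$. On a piece the partial path to $p$ is a fixed chain in $\Theta_Q$; in the four cases of Section 7 it is
$$x|_{*\to p};\qquad x+y|_{s\to p};\qquad\text{chord}|_{*\to p};\qquad\text{chord}-x|_{p\to s},$$
and likewise for $q$. Also $\alpha$ and $\beta_s$ are fixed chains. So the $\varepsilon_i$ are constant in $H_1(\Theta_Q)$ on the intersection of the cell with the piece, and $P_k$ is continuous there. Finitely many closed pieces cover the cell, so $P$ is continuous on each cell, hence on $K'$.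

**Step 3: equivariance and descent.** We compute how $P_k$ depends on the lift. For $(g,g')\in F_2\times F_2$ we have $\gamma_{(g,g')k}=\gamma_k+[j_s(g)]-[j_s(g')]$, while $\varepsilon_1,\varepsilon_2$ do not change. With $(x_1,x_2)=\mathrm{ab}(g)-\mathrm{ab}(g')\in\mathbb Z^2$, let $A_{g,g'}\in V$ be the matrix fixing $e_1,e_2$ with $A_{g,g'}e_3=e_3+x_1e_1+x_2e_2$. Then $P_{(g,g')k}(e_i,e_j)=P_k(A_{g,g'}e_i,A_{g,g'}e_j)$, i.e.
$$P_{(g,g')k}=A_{g,g'}^{-1}P_k .\tag{7}$$
Next let $\tilde\sigma$ be the lift of $\sigma$ fixing $\tilde*$, $k_1=(\tilde w,\tilde w',1)$ and $k_0'=(\tilde\sigma\tilde w,\tilde\sigma\tilde w',0)$. The graphs coincide, and $\varepsilon_1$ agrees. So does $\varepsilon_3$: $j_1=j_0\sigma$, and $\tilde\sigma$ of the path to $\tilde w$ is homotopic with fixed ends to the path to $\tilde\sigma\tilde w$. But $\beta_1=[j_1(b)]=[j_0(\sigma b)]=\beta_0-\alpha$. So with $A_\tau\in U$, $A_\tau e_2=e_2-e_1$, $A_\tau e_i=e_i$ for $i=1,3$,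
$$P_{k_1}=A_\tau^{-1}P_{k_0'} .\tag{8}$$
By (7) and (8), $k\mapsto UP_k$ descends to a continuous map $\Psi:K_0\to U\backslash\mathcal P$.

**Step 4: compatibility with $h$.** We compare the basis $\varepsilon_i$ with the basis $(a_3,b_3,c_3)$ used in $h$. Under $M_T=M$ the latter corresponds, by Lemma 5.3, to the fundamental cycles $z_A,z_B,z_C$ of the removed circle edge, chord edge and $C$-edge. The tree contains the rest of the circle, so $z_A=\pm\alpha$. The cycle $z_B$ contains the chord with coefficient $\pm1$ and not the $C$-edge, so $z_B\in\pm\beta_s+\mathbb Z\alpha$. Finally $z_C\in\pm\gamma_k+\mathbb Z\alpha+\mathbb Z\beta_s$. So $z_j=\sum_iD_{ij}\varepsilon_i$ with $D\in\mathrm B\subset\Gamma$, and the energy form in the basis $(a_3,b_3,c_3)$ is $D^{-1}P_k$. Hence $h\Phi$ is $\Psi$ followed by the projection to $\Gamma\backslash\mathcal P$.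

**Step 5: $\Psi_*$ on $\pi_1$.** We reduce the statement on homology to group theory. The infinite cyclic covering of the mapping torus $K_0$ is a bi-infinite telescope of homotopy equivalences of the aspherical space $W^2$. So $K_0$ is aspherical, with $\pi_1(K_0,k_0)=(F_2\times F_2)\rtimes\langle t\rangle$, where $t$ is the $s$-loop and acts through $\sigma_*\times\sigma_*$ or its inverse, depending on conventions. Let $\tilde k_0=(\tilde*,\tilde*,0)$. Lift $\Psi$ of a loop to the covering $\mathcal P\to U\backslash\mathcal P$, starting at $P_{\tilde k_0}$; if the lift ends at $u'P_{\tilde k_0}$, then $\Psi_*$ sends the loop to $u'$. This is a homomorphism, since the lift of a second loop starting at $u'P_{\tilde k_0}$ is $u'$ times the one starting at $P_{\tilde k_0}$. For $(g,g')\in F_2\times F_2$ the lift is $P$ along a path in $\widetilde W^2\times0$ from $\tilde k_0$ to $(g,g')\tilde k_0$, so $u'=A_{g,g'}^{-1}$ by (7). For $t$ it is $s\mapsto P_{(\tilde*,\tilde*,s)}$, so $u'=A_\tau^{-1}$ by (8). Thus $\Psi_*$ maps $F_2\times F_2$ to $V\cong\mathbb Z^2$ by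
$$(g,g')\mapsto-\mathrm{ab}\,g+\mathrm{ab}\,g',\tag{9}$$
and $t$ to an element that generates $U/V\cong\mathbb Z$.

**Step 6: third homology.** We compute $\Psi_*$ on $H_3$. For an extension $1\to N_0\to G_0\to\mathbb Z\to1$ the Lyndon–Hochschild–Serre spectral sequence has only two columns and gives natural exact sequences
$$0\to H_0(\mathbb Z;H_3(N_0;\mathbb Q))\to H_3(G_0;\mathbb Q)\to H_1(\mathbb Z;H_2(N_0;\mathbb Q))\to0,$$
and $H_1(\mathbb Z;X)=X^{\mathbb Z}$ after choosing a generator of $\mathbb Z$. We choose $t$ for $K_0$ and its image for $U$. Since $H_3(F_2\times F_2;\mathbb Q)=0=H_3(V;\mathbb Q)$, and by Künneth $H_2(F_2\times F_2;\mathbb Q)=H_1(F_2;\mathbb Q)\otimes H_1(F_2;\mathbb Q)$, the map $\Psi_*$ on $H_3$ is identified with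
$$\big(H_1(F_2;\mathbb Q)\otimes H_1(F_2;\mathbb Q)\big)^{\sigma_*\otimes\sigma_*}\longrightarrow(\Lambda^2V_{\mathbb Q})^{U/V}=\Lambda^2V_{\mathbb Q}=\mathbb Q,$$
where $U/V$ acts unipotently on $V$, hence trivially on $\Lambda^2V$. The map $F_2\times F_2\to V$ in (9) is the sum of the two homomorphisms $-\mathrm{ab}$ and $\mathrm{ab}$ on the factors, so on $H_2$ it is the Pontryagin product $x\otimes y\mapsto(-x)\wedge y$. Now take
$$\omega=a\otimes b-b\otimes a .$$
Since $\sigma_*a=a$ and $\sigma_*b=b-a$, it is mapped by $\sigma_*\otimes\sigma_*$ to $a\otimes(b-a)-(b-a)\otimes a=\omega$, so it is invariant. Its image is $-a\wedge b+b\wedge a=-2\,a\wedge b\ne0$. $\square$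

Since $H_3(K_0;\mathbb Q)=H_3(K_0;\mathbb Z)\otimes\mathbb Q$, we can fix an integral class
$$z\in H_3(K_0;\mathbb Z)\quad\text{with}\quad\Psi_*z\ne0\ \text{ in }H_3(U\backslash\mathcal P;\mathbb Q).\tag{10}$$

## 10. A $\Gamma$-invariant $3$-form that sees the Heisenberg nilmanifold

**Proposition 10.1.** $H_3(U\backslash\mathcal P;\mathbb Q)\to H_3(\Gamma\backslash\mathcal P;\mathbb Q)$ is injective.

By Section 3 we must show that $[N_d]$ does not go to zero, for one $d$. We take $d=(1,3,9)$. The idea is to average over $\Gamma$ a $3$-form concentrated on nearly orthogonal bases. The spread of the $d_i$ forces any nearly orthogonal lattice basis, for a form in $O$, to respect the flag $\langle e_1\rangle\subset\langle e_1,e_2\rangle$ up to order, and (5) fixes the order.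

*Proof.* **Step 1: the form $\eta$.** We define a closed $\Gamma$-invariant form on $\mathcal P$. Write $P_{ij}=P(e_i,e_j)$ and
$$\kappa:\mathcal P\to(-1,1)^3,\qquad\kappa(P)=\big(P_{ij}/\sqrt{P_{ii}P_{jj}}\big)_{i<j}.$$
Let $\nu=f\,dx_{12}dx_{13}dx_{23}$ with $f$ smooth, even in each variable, compactly supported in $\{|x_{ij}|<\frac14\}$, and $\int\nu=1$. Then $\tau=\kappa^*\nu$ is a closed $3$-form. For $\epsilon=\mathrm{diag}(\epsilon_1,\epsilon_2,\epsilon_3)\in S$ we have $\kappa(\epsilon P)=(\epsilon_i\epsilon_jx_{ij})$ if $\kappa(P)=(x_{ij})$. This linear map has determinant $\epsilon_1^2\epsilon_2^2\epsilon_3^2=1$ and preserves $f$, so $\tau$ is $S$-invariant. Hence the summands in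
$$\eta=\sum_{\gamma\in\Gamma/S}(\gamma^{-1})^*\tau\tag{11}$$
depend only on the cosets. Once the sum is known to be locally finite, $\eta$ is smooth, closed, and $\Gamma$-invariant, since $\delta^*(\gamma^{-1})^*=((\delta^{-1}\gamma)^{-1})^*$.

*Local finiteness.* Let $P$ lie in a compact set, with $\gamma^{-1}P\in\kappa^{-1}(\mathrm{supp}\,\nu)$. Put $v_i=\gamma e_i$, a basis of $\mathbb Z^3$, and $|v|^2=P(v)$. Since $(\gamma^{-1}P)(e_i,e_j)=P(v_i,v_j)$, we have $|P(v_i,v_j)|\le\frac14|v_i||v_j|$ for $i\ne j$. By Gershgorin the correlation matrix of $(v_i)$ has eigenvalues $\ge1-2\cdot\frac14=\frac12$, so its determinant is at least $\frac18$. The Gram determinant of $(v_i)$ is $\det P$, so $\prod|v_i|^2\le8\det P$. Non-zero integral vectors have length bounded below on the compact set, so all $|v_i|$ are bounded above, and finitely many $\gamma$ remain.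

**Step 2: which terms of $\eta$ are non-zero on $O$.** We show that only $\gamma\in\mathrm B$ contribute. Let $P=uP_d\in O$ and $\gamma\in\Gamma$ with $\gamma^{-1}P\in\kappa^{-1}(\mathrm{supp}\,\nu)$, and let $v_i=\gamma e_i$ as before. The eigenvalue bound gives, for real $c_i$,
$$P\big(\textstyle\sum c_iv_i\big)\ge\tfrac12\sum c_i^2|v_i|^2 .\tag{12}$$
The basis $f_i=ue_i$ is $P$-orthogonal with $|f_i|^2=d_i$ and $e_i\in f_i+\langle f_j:j<i\rangle$. So for $n\in\mathbb Z^3$
$$P\big(\textstyle\sum n_ie_i\big)\ge n_3^2d_3,\quad\text{and}\quad P\big(\textstyle\sum n_ie_i\big)\ge n_2^2d_2\ \text{ if }n_3=0 .\tag{13}$$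

*The line.* Write $e_1=\sum c_iv_i$ with $c_i\in\mathbb Z$. If $c_i\ne0$, then by (12) $|v_i|^2\le2P(e_1)=2<3=d_2<d_3$, so $v_i\in\mathbb Ze_1$ by (13). The $v_i$ are independent, so exactly one index $i_0$ occurs, and $v_{i_0}=\pm e_1$ because it is part of a basis.

*The plane.* Since $e_2\in f_2+\mathbb Rf_1$ and $e_1=f_1$, we can choose $k\in\mathbb Z$ with $P(e_2+ke_1)\le d_2+\frac14d_1=3.25$. Write $e_2+ke_1=\sum c_iv_i$. If $c_i\ne0$, then $|v_i|^2\le6.5<9=d_3$, so $v_i\in\langle e_1,e_2\rangle$ by (13). Some index $j\ne i_0$ occurs, as $e_2+ke_1\notin\mathbb Ze_1$. Since $v_{i_0},v_j$ are part of a basis of $\mathbb Z^3$, they span a primitive sublattice of rank $2$, and it is contained in $\langle e_1,e_2\rangle$; so $\langle v_{i_0},v_j\rangle=\langle e_1,e_2\rangle$.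

Let $w$ be the permutation matrix with $we_1=e_{i_0}$, $we_2=e_j$. Then $\gamma w$ preserves $\langle e_1\rangle$ and $\langle e_1,e_2\rangle$, so $\gamma w\in\mathrm B$. Now (5), applied to $\gamma=(\gamma w)w^{-1}\in\Gamma$, gives $w=1$, so $\gamma\in\mathrm B=US$. The cosets in $\mathrm B/S$ are represented uniquely by $U$, so
$$\eta|_O=\sum_{u_0\in U}(u_0^{-1})^*\tau|_O .\tag{14}$$

**Step 3: $\int_O\tau=\pm1$.** We show that $\kappa|_O$ is a diffeomorphism onto the open set $\mathcal E$ of positive definite correlation matrices. Let $R\in\mathcal E$ have Gram–Schmidt square norms $r_i$, which are smooth positive functions of $R$. The forms with correlation matrix $R$ are $\Delta R\Delta$ with $\Delta=\mathrm{diag}(\delta_i)$, $\delta_i>0$, and their Gram–Schmidt square norms are $\delta_i^2r_i$. Such a form lies in $O$ if and only if $\delta_i^2=d_i/r_i$. So there is exactly one, and it depends smoothly on $R$. By Gershgorin $\{|x_{ij}|<\frac14\}\subset\mathcal E$. Hence $\tau|_O$ has compact support and $\int_O\tau=\pm\int\nu=\pm1$.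

**Step 4: unfolding.** We integrate $\eta$ over a finite cover of $N_d$. Let $\Gamma'=\{\gamma\in\Gamma:\gamma\equiv1\bmod3\}$, normal and of finite index in $\Gamma$. It is torsion-free (Minkowski). Indeed, suppose $\gamma=1+3^kX$ with $k\ge1$, $X\not\equiv0\bmod3$, and $\gamma^p=1$ for a prime $p$. If $p\neq3$, then $p\,3^kX\equiv0\bmod3^{2k}$, so $X\equiv0\bmod3$. If $p=3$, dividing $3^{k+1}X+3^{2k+1}X^2+3^{3k}X^3=0$ by $3^{k+1}$ gives $X\equiv0\bmod3$ again, since $2k-1\ge1$. Both are contradictions. Let $U'=U\cap\Gamma'$ and $N_d'=U'\backslash O$, a closed manifold covering $N_d$ with degree $[U:U']$. Writing $u_0=u'r$ with $u'\in U'$ and $r$ in a set of representatives of $U'\backslash U$, we have $(u_0^{-1})^*\tau=(u'^{-1})^*(r^{-1})^*\tau$. Since $U\subset U_{\mathbb R}$ preserves the orientation of $O$, (14) gives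
$$\int_{N_d'}\eta=\sum_{r\in U'\backslash U}\int_O(r^{-1})^*\tau=[U:U']\int_O\tau=\pm[U:U']\ne0 .\tag{15}$$

**Step 5: transfer.** We pass from the manifold $Z=\Gamma'\backslash\mathcal P$ to $\Gamma\backslash\mathcal P$. The group $\Gamma'$ acts properly discontinuously and, being torsion-free, freely, so $Z$ is a smooth manifold. The finite group $G=\Gamma/\Gamma'$ acts smoothly on it with quotient $\pi:Z\to\Gamma\backslash\mathcal P$ (some elements may act trivially; this does no harm). By Illman's theorem $Z$ has a $G$-equivariant triangulation; pass to its barycentric subdivision. Each vertex is now the barycenter of an old simplex and carries the dimension of that simplex. The vertices of a simplex have distinct dimensions, so every simplex has ordered vertices, and $G$ preserves these orders. Thus $Z$ is a $\Delta$-complex, glued from ordered simplices along faces, on which $G$ permutes the simplices and leaves the coordinates in the standard simplices unchanged. Hence $\Gamma\backslash\mathcal P=G\backslash Z$ is the $\Delta$-complex whose simplices are the $G$-orbits $G\varsigma$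 of simplices of $Z$. On simplicial chains
$$G\varsigma\mapsto\sum_{r\in G}r\varsigma$$
is well defined and commutes with boundaries. It induces $\mathrm{tr}:H_3(\Gamma\backslash\mathcal P;\mathbb Q)\to H_3(Z;\mathbb Q)$ with $\mathrm{tr}\circ\pi_*=\sum_{r\in G}r_*$.

**Step 6: conclusion.** Suppose $[N_d]\mapsto0$ in $H_3(\Gamma\backslash\mathcal P;\mathbb Q)$. The composition $N_d'\to Z\xrightarrow{\pi}\Gamma\backslash\mathcal P$ equals $N_d'\to N_d\to\Gamma\backslash\mathcal P$, so it sends $[N_d']$ to the image of $[U:U'][N_d]$, which vanishes. Applying $\mathrm{tr}$ gives $\sum_{r\in G}r_*[N_d']=0$ in $H_3(Z;\mathbb Q)$. The form $\eta$ descends to a $G$-invariant closed form on $Z$, and pairing with it gives $0=|G|\int_{N_d'}\eta$, contrary to (15). $\square$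

*Remark (where the three groups enter).* If $\Gamma$ were $GL_3(\mathbb Z)$, Step 2 would leave all $\gamma\in UwS$ with $w$ any permutation matrix. The map $\kappa\circ w^{-1}$ is $\kappa$ followed by a permutation of the coordinates $x_{12},x_{13},x_{23}$. Its sign is that of $w$, since a pair $ij$ is determined by the missing index. So the coset types would contribute $\mathrm{sign}(w)$ times (15), and the six contributions would cancel. This agrees with Proposition 3.2.

## 11. Proof of the theorem and the dimensions $n\ge25$

*Proof of Theorem 2.2.* Take $z$ as in (10). By Propositions 9.1 and 10.1, $(h\circ\Phi)_*z\ne0$ in $H_3(\Gamma\backslash\mathcal P;\mathbb Q)$. By Proposition 8.2, $\Phi_*z$ is the Hurewicz image of some $\zeta\in\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)$. For every $\mathrm{Diff}(Y)$-invariant $\mathcal S\supset\mathcal R_{\sec\ge0}(Y)$ the map $h$ on $\mathcal M_{\sec\ge0}(Y)$ factors through continuous maps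
$$\mathcal M_{\sec\ge0}(Y)\to\mathcal S/\mathrm{Diff}(Y)\to\mathcal M(Y)\to\Gamma\backslash\mathcal P .$$
So the images of $\zeta$ in $H_3(\,\cdot\,;\mathbb Q)$ of $\mathcal M_{\sec\ge0}(Y)$, of $\mathcal S/\mathrm{Diff}(Y)$ and of $\mathcal M(Y)$ are all non-zero. The Hurewicz map induces $\pi_3\otimes\mathbb Q\to H_3(\,\cdot\,;\mathbb Q)$, so $\zeta\otimes1\ne0$ in $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)\otimes\mathbb Q$, and likewise for its image in $\pi_3\otimes\mathbb Q$ of $\mathcal S/\mathrm{Diff}(Y)$. Over $\mathbb Q$ cohomology is the dual of homology, so $H^3(\mathcal M_{\sec\ge0}(Y);\mathbb Q)=\mathrm{Hom}(H_3(\mathcal M_{\sec\ge0}(Y);\mathbb Q),\mathbb Q)\ne0$, and the same holds for $\mathcal S/\mathrm{Diff}(Y)$. $\square$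

*Proof of Corollary 2.3.* $Y$ is closed and simply connected, so Theorem 2.2 gives (i) and (ii) for it. We have $\dim SU(2)=3$, $\dim SU(3)=8$, $\dim G_2=14$ and $\dim SU(4)=15$, so $\dim M$ is $25$ for the $G_2$-chain and $26$ for the $SU(4)$-chain. A round sphere $S^k$ with $k\ge2$, $k\ne3$, is an admissible $N$. The following choices cover all $n\ge25$:

- $G_2$-chain: $N$ a point for $n=25$, and $N=S^{n-25}$ for $n=27$ and $n\ge29$;
- $SU(4)$-chain: $N$ a point for $n=26$, and $N=S^2$ for $n=28$.

The second line is needed because the $G_2$-chain would require $N$ to have dimension $1$ or $3$ there, and neither $S^1$ (not simply connected) nor $S^3$ (with $H^3\neq0$) is allowed. $\square$
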